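
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Vanishing for the Aomoto complex from weights at infinity}


\begin{abstract}
Let $\mathcal A$ be an affine hyperplane arrangement with weights in a commutative ring $R$. We prove that if the total weight of every dense edge at infinity of codimension at most $q$ is a unit, then the cohomology of the Aomoto complex of $\mathcal A$ over $R$ vanishes in all degrees below $q$. This proves a conjecture posed in \cite{source}. The proof is combinatorial and works for every simple matroid with a distinguished element: one sorts the flats by their trace at infinity and reduces the global vanishing to the acyclicity of local complexes, for which there is an explicit contracting homotopy. We also give a determinant formula for the pieces of this filtration, show that the hypothesis is equivalent to local acyclicity along the hyperplane at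 infinity, bound (over a field) the first cohomology group that is not forced to vanish, and show that the range of vanishing is sharp.
\end{abstract}

\section{The question}

Let $\mathcal A=\{H_1,\dots,H_n\}$ be a set of distinct affine hyperplanes in $\mathbb C^l$, with $H_i=\{\alpha_i=0\}$ for affine-linear forms $\alpha_i$, and let $R$ be a commutative ring with unit, with group of units $R^\times$. The \emph{Orlik--Solomon algebra} $A_R^*(\mathcal A)$ is the quotient of the exterior algebra over $R$ on generators $e_1,\dots,e_n$ of degree one by the ideal generated by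
\begin{itemize}
\item the products $e_{i_1}\cdots e_{i_p}$ with $H_{i_1}\cap\dots\cap H_{i_p}=\emptyset$, and
\item the elements $\partial(e_{i_1}\cdots e_{i_p})=\sum_{j=1}^p(-1)^{j-1}e_{i_1}\cdots\widehat{e_{i_j}}\cdots e_{i_p}$ for which $H_{i_1}\cap\dots\cap H_{i_p}$ is nonempty and of codimension less than $p$.
\end{itemize}
Given weights $\lambda=(\lambda_1,\dots,\lambda_n)\in R^n$, put $\omega_\lambda=\sum_i\lambda_ie_i$. Since $\omega_\lambda^2=0$, left multiplication by $\omega_\lambda$ is a differential, and $(A_R^*(\mathcal A),\omega_\lambda\wedge)$ is the \emph{Aomoto complex}. We ask in which degrees conditions on the weights force its cohomology to vanish.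

Two simple cases show what to expect. First, let $\mathcal A$ be nonempty and \emph{central}, that is, all $H_i$ contain the origin. Then the derivation $\partial$ with $\partial e_i=1$ acts on $A_R^*(\mathcal A)$, and
\[
\partial(\omega_\lambda a)+\omega_\lambda\,\partial a=(\partial\omega_\lambda)\,a=\Bigl(\sum_i\lambda_i\Bigr)a .
\]
So if the total weight is a unit, then the complex has no cohomology at all. For an affine arrangement this argument is not available: if $H_1$ and $H_2$ are parallel, then $e_1e_2=0$ but $\partial(e_1e_2)=e_2-e_1\neq0$ when $R\ne0$. Second, let $\mathcal A$ consist of $n$ points in $\mathbb C$. The complex is $R\to R^n$, $1\mapsto\lambda$. If $\sum_i\lambda_i$ is a unit, then $a\lambda=0$ implies $a\sum_i\lambda_i=0$, so $a=0$ and $H^0=0$; but $H^1=R^n/R\lambda$ is nonzero for $n\ge2$ and $R\ne0$, whatever the weights are. One can thus hope for vanishing only in a range of degrees, and the condition should involve $-\sum_i\lambda_i$, which is the weight to be put at infinity.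

To make this precise, let $\bar\alpha_i$ be the homogenization of $\alpha_i$, so that $\alpha_i(x_1,\dots,x_l)=\bar\alpha_i(x_1,\dots,x_l,1)$, and let
\[
\bar{\mathcal A}=\{\bar H_1,\dots,\bar H_n,H_\infty\},\qquad \bar H_i=\{\bar\alpha_i=0\},\quad H_\infty=\{x_{l+1}=0\},
\]
be the cone of $\mathcal A$, a central arrangement of $n+1$ distinct hyperplanes in $\mathbb C^{l+1}$. Its \emph{edges} are the intersections of its hyperplanes, including the empty intersection $\mathbb C^{l+1}$. For an edge $X$ put $\bar{\mathcal A}_X=\{H\in\bar{\mathcal A}: X\subset H\}$; the edge is \emph{dense} if $\bar{\mathcal A}_X$ is nonempty and is not, up to a linear change of coordinates, a product of two nonempty arrangements. Set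
\[
\lambda_{\bar H_i}=\lambda_i,\qquad \lambda_\infty=\lambda_{H_\infty}=-\sum_{i=1}^n\lambda_i,\qquad \lambda_X=\sum_{H\in\bar{\mathcal A}_X}\lambda_H ,
\]
and let $D_{\le q}(\bar{\mathcal A})$ be the set of dense edges of codimension at most $q$ in $\mathbb C^{l+1}$.

\begin{conjecture}[{\cite[Conjecture 0.7]{source}}]\label{conj}
If $\lambda_\infty\in R^\times$ and $\lambda_X\in R^\times$ for every $X\in D_{\le q}(\bar{\mathcal A})$ with $X\subset H_\infty$, then $H^k(A_R^*(\mathcal A),\omega_\lambda\wedge)=0$ for all $1\le k\le q-1$.
\end{conjecture}

For $q\ge1$ the condition on $\lambda_\infty$ is part of the second one, since $H_\infty$ is itself a dense edge of codimension one; for $q\le1$ the conclusion is empty. We prove the following.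

\begin{theorem}\label{main}
Let $q\ge1$. If $\lambda_X\in R^\times$ for every $X\in D_{\le q}(\bar{\mathcal A})$ with $X\subset H_\infty$, then $H^k(A_R^*(\mathcal A),\omega_\lambda\wedge)=0$ for all $0\le k\le q-1$.
\end{theorem}

So Conjecture~\ref{conj} is true, and $H^0$ vanishes as well.

Here is the idea. The cone $\bar{\mathcal A}$ is central, but its total weight is $0$ by the choice of $\lambda_\infty$, so the homotopy $\partial$ is useless for it. It is useful locally: for an edge $X\subset H_\infty$ the arrangement $\bar{\mathcal A}_X$ is central with total weight $\lambda_X$. The hypothesis makes the complex of $\bar{\mathcal A}_X$ acyclic for all edges $X$ at infinity of codimension at most $q$ (non-dense edges cost nothing, as Lemma~\ref{local} will show). The part of the Orlik--Solomon algebra of $\bar{\mathcal A}$ of degree $k$ is carried by edges $Y$ of codimension $k$, and such a $Y$ meets $H_\infty$ in an edge of codimension at most $k+1$. If $k\le q-1$, then this edge lies in the range where the local complexes are acyclic. To make this count rigorous, we sort the edges $Y$ by their trace $Y\cap H_\infty$. Multiplication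 by $\omega=\sum_{H\in\bar{\mathcal A}}\lambda_He_H$ replaces $Y$ by edges contained in $Y$, so it can only shrink the trace, and we get a filtration by subcomplexes.

Section~\ref{sec:algebra} sets up the algebra of the cone in the language of matroids, in which the proof is most transparent. Section~\ref{sec:lines} proves the theorem by hand for lines in the plane. Sections~\ref{sec:local} and~\ref{sec:trace} contain the general proof. In the last two sections we analyze the pieces of the filtration: Theorem~\ref{det} computes their determinants, Corollary~\ref{equiv} shows that the hypothesis is equivalent to local acyclicity along $H_\infty$, Theorem~\ref{first} bounds the group $H^q$ over a field, and Corollary~\ref{converse} and Proposition~\ref{sharp} describe what happens when the hypothesis is weakened or the range is enlarged.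

\section{The algebra of the cone}\label{sec:algebra}

\subsection{Matroids}

Let $M$ be a matroid on a finite set $E$, with rank function $\operatorname{rk}$. The closure of $S\subset E$ is $\operatorname{cl}S=\{H\in E:\operatorname{rk}(S\cup\{H\})=\operatorname{rk}S\}$, a \emph{flat} is a set equal to its closure, and a \emph{circuit} is a minimal dependent set. We write $C\setminus i$ for $C\setminus\{i\}$. We assume throughout that $M$ is \emph{simple}, i.e.\ all circuits have at least three elements. Flats are ordered by inclusion, written $Y\le X$; they form a lattice $L$ with $Y\vee Z=\operatorname{cl}(Y\cup Z)$, and we write $Y\vee H=\operatorname{cl}(Y\cup\{H\})$ for $H\in E$. We use the following standard facts.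
\begin{itemize}
\item If $C$ is a circuit and $i\in C$, then $\operatorname{cl}(C\setminus i)=\operatorname{cl}C$.
\item If $H\in\operatorname{cl}(S)\setminus S$, there is a circuit $C$ with $H\in C\subset S\cup\{H\}$.
\item If $Y<X$ are flats, then $\operatorname{rk}Y<\operatorname{rk}X$; and $\operatorname{rk}(Y\vee H)=\operatorname{rk}Y+1$ if $H\notin Y$.
\end{itemize}
For a flat $X$ let $M_X$ be the restriction of $M$ to $X$. Its circuits are the circuits of $M$ contained in $X$, and its flats are the flats $Y\le X$ of $M$. A matroid on a nonempty set is \emph{connected} if its ground set has no partition into two nonempty parts such that every circuit lies in one of the parts. A flat $X$ is \emph{dense} if it is nonempty and $M_X$ is connected. Given weights $\lambda_H\in R$ for $H\in E$, put $\lambda_X=\sum_{H\in X}\lambda_H$.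

\medskip
\noindent\emph{Dictionary.} A central arrangement $\bar{\mathcal A}$ of distinct hyperplanes, with defining forms $\bar\alpha_H$, gives a simple matroid on the set $E=\bar{\mathcal A}$, in which $S$ is dependent iff the forms $\bar\alpha_H$, $H\in S$, are linearly dependent. The edge $X$ corresponds to the flat $\bar{\mathcal A}_X$, and the rank of the flat is the codimension of the edge. Inclusion of flats is \emph{reverse} inclusion of edges; writing $\infty$ for the element $H_\infty$, the edges $X\subset H_\infty$ correspond to the flats containing $\infty$. The two notions of density agree. Indeed, $\bar{\mathcal A}_X$ is a product of two nonempty arrangements iff it has a partition $\mathcal B'\sqcup\mathcal B''$ into nonempty parts whose forms have spans meeting in $0$. If the spans meet in $0$, then the linear relation on a circuit splits into relations on its two parts, so by minimality the circuit lies in $\mathcal B'$ or in $\mathcal B''$. Conversely, if every circuit lies in one part, then the union of a basis of $\mathcal B'$ and a basis of $\mathcal B''$ contains no circuit; it is therefore independent, and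 the spans meet in $0$.

\subsection{The grading by flats}

Fix a total order on $E$. Let $\Lambda=\Lambda(M)$ be the exterior algebra over $R$ on $e_H$, $H\in E$, let $e_S\in\Lambda$ be the ordered product over $S\subset E$, and let $\partial$ be the (graded) derivation of $\Lambda$ with $\partial e_H=1$, so that
\[
\partial(ab)=(\partial a)b+(-1)^{\deg a}a\,\partial b,\qquad \partial^2=0 .
\]
The Orlik--Solomon algebra of $M$ is $A=A(M)=\Lambda/I$, where $I$ is generated by all $\partial e_S$ with $S$ dependent. We write $A_R(M)$ if the ring matters. For weights $\lambda$, put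
\[
\omega=\sum_{H\in E}\lambda_He_H\in A^1,\qquad \omega_X=\sum_{H\in X}\lambda_He_H\quad(X\text{ a flat}).
\]
We write $(A,\omega)$ for $A$ with left multiplication by $\omega$ as differential, and similarly for other algebras to which $\omega$ maps.

\begin{lemma}\label{grading}
\begin{itemize}
\item[(a)] $I$ is generated by the $\partial e_C$ with $C$ a circuit, and $e_S\in I$ for every dependent $S$.
\item[(b)] $A=\bigoplus_{Y\in L}A_Y$, where $A_Y$ is spanned by the $e_S$ with $\operatorname{cl}S=Y$ and sits in degree $\operatorname{rk}Y$. If $a\in A_Y$, then $e_Ha\in A_{Y\vee H}$ for $H\notin Y$ and $e_Ha=0$ for $H\in Y$.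
\item[(c)] For a flat $X$, the natural map $A(M_X)\to A$ is injective, with image $\bigoplus_{Y\le X}A_Y$.
\item[(d)] $\partial$ induces a derivation of $A$ with $\partial^2=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $i\in S$, then only one term of $\partial e_S$ survives multiplication by $e_i$, so $e_i\,\partial e_S=\pm e_S$. This gives the second claim. A dependent $S$ contains a circuit $C$, and
\[
\partial e_S=\pm\bigl((\partial e_C)\,e_{S\setminus C}\pm e_C\,\partial e_{S\setminus C}\bigr),\qquad e_C=\pm e_i\,\partial e_C\quad(i\in C),
\]
so $\partial e_S$ lies in the ideal generated by $\partial e_C$.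

(b) Let $\Lambda_Y$ be the span of the $e_S$ with $\operatorname{cl}S=Y$. Then $\Lambda=\bigoplus_Y\Lambda_Y$ and $\Lambda_Y\Lambda_Z\subset\Lambda_{Y\vee Z}$. By (a), $I$ is spanned by the elements $e_T\,\partial e_C$, where $T\subset E$ and $C$ is a circuit. All sets $C\setminus i$ have the same closure $\operatorname{cl}C$, so $e_T\,\partial e_C$ lies in the single component $\Lambda_{\operatorname{cl}(T\cup C)}$. Hence $I$ is graded by $L$, and so is $A$. Since $e_S=0$ in $A$ for dependent $S$, only sets with $|S|=\operatorname{rk}(\operatorname{cl}S)$ contribute. If $H\in Y$ and $a\in A_Y$, then $e_Ha\in A_Y$ has degree $\operatorname{rk}Y+1$, so it is $0$.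

(c) $\Lambda(M_X)=\bigoplus_{Y\le X}\Lambda_Y$. By the proof of (b), $I\cap\Lambda(M_X)$ is spanned by those $e_T\,\partial e_C$ with $\operatorname{cl}(T\cup C)\le X$. For these, $T\cup C\subset X$, so they lie in the ideal defining $A(M_X)$. The reverse inclusion is clear from the generators.

(d) $\partial(e_T\,\partial e_C)=(\partial e_T)(\partial e_C)\in I$, because $\partial^2=0$.
\end{proof}

\subsection{Deconing}

Fix an element $\infty\in E$ and put
\[
A(dM):=A(M)/e_\infty A(M),\qquad \bar A:=\ker\bigl(\partial:A(M)\to A(M)\bigr).
\]
Since $\partial$ is a derivation, $\bar A$ is a subalgebra. The derivation rule gives, for all $a\in A$,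
\begin{equation}\label{split}
a=\partial(e_\infty a)+e_\infty\,\partial a .
\end{equation}

\begin{lemma}\label{cone}
\begin{itemize}
\item[(a)] $A=\bar A\oplus e_\infty\bar A$, the map $b\mapsto e_\infty b$ is injective on $\bar A$, and the composite $\bar A\subset A\to A(dM)$ is an isomorphism of graded algebras.
\item[(b)] If $\sum_{H\in E}\lambda_H=0$, then
$H^k(A(M),\omega)\cong H^k(A(dM),\omega)\oplus H^{k-1}(A(dM),\omega)$ for all $k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) In \eqref{split} both $\partial(e_\infty a)$ and $\partial a$ are in $\bar A$, so $A=\bar A+e_\infty\bar A$. If $b,b'\in\bar A$ and $b=e_\infty b'$, then applying $\partial$ gives $0=\partial(e_\infty b')=b'$. This proves that the sum is direct and (with $b=0$) that multiplication by $e_\infty$ is injective on $\bar A$. Since $e_\infty a=e_\infty\,\partial(e_\infty a)$ by \eqref{split}, we have $e_\infty A=e_\infty\bar A$, and so $\bar A\cong A/e_\infty A$.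

(b) The assumption says $\partial\omega=0$, i.e.\ $\omega\in\bar A$. So $\bar A$ is a subcomplex of $(A,\omega)$, isomorphic to $(A(dM),\omega)$. As $\omega e_\infty b=-e_\infty\omega b$, the second summand $e_\infty\bar A$ is also a subcomplex, and it is $\bar A$ shifted by one degree, with the sign of the differential changed.
\end{proof}

\begin{lemma}\label{decone}
Let $M$ be the matroid of the cone $\bar{\mathcal A}$ of an affine arrangement $\mathcal A$. Then $A_R^*(\mathcal A)\cong A_R(dM)$, with $\omega_\lambda$ corresponding to the image of $\omega$.
\end{lemma}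

\begin{proof}
Both algebras are quotients of the exterior algebra on $e_1,\dots,e_n$. Let $J$ be the ideal defining $A_R^*(\mathcal A)$, and let $J'$ be the image of $I$ under $e_\infty\mapsto0$. For $\infty\notin S$ we have $\partial(e_\infty e_S)=e_S-e_\infty\,\partial e_S$. So, by Lemma~\ref{grading}(a), $J'$ is generated by
\[
\partial e_C\ (C\not\ni\infty\text{ a circuit})\quad\text{and}\quad e_S\ (\infty\notin S,\ S\cup\{\infty\}\text{ dependent}).
\]
Homogenization is a linear isomorphism from affine-linear forms on $\mathbb C^l$ to linear forms on $\mathbb C^{l+1}$ that takes $1$ to $x_{l+1}$. A system of affine equations is inconsistent iff $1$ is in the span of its forms, so for $S\subset\{1,\dots,n\}$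
\[
\bigcap_{i\in S}H_i=\emptyset\iff x_{l+1}\in\operatorname{span}S:=\operatorname{span}\{\bar\alpha_i\}_{i\in S}.
\]
When the intersection is nonempty, its codimension is $\dim\operatorname{span}S$.

$J\subset J'$: if $\bigcap_{i\in S}H_i=\emptyset$, then $S\cup\{\infty\}$ is dependent, so $e_S\in J'$. If $\bigcap_{i\in S}H_i$ is nonempty of codimension less than $|S|$, then $S$ is dependent, and $\partial e_S$ is in the ideal generated by the $\partial e_C$ with $C\subset S$ a circuit (proof of Lemma~\ref{grading}(a)); so $\partial e_S\in J'$.

$J'\subset J$: let $C\not\ni\infty$ be a circuit. If $x_{l+1}\notin\operatorname{span}C$, then $\partial e_C$ is one of the generators of $J$. Otherwise $x_{l+1}\in\operatorname{span}C=\operatorname{span}(C\setminus i)$ for each $i\in C$, so every $e_{C\setminus i}$ is in $J$, and hence so is $\partial e_C$. Finally let $S\cup\{\infty\}$ be dependent, $\infty\notin S$. If $x_{l+1}\in\operatorname{span}S$, then $e_S\in J$. Otherwise $S$ itself is dependent and $\bigcap_{i\in S}H_i\neq\emptyset$, so $\partial e_S\in J$ and $e_S=\pm e_i\,\partial e_S\in J$ for $i\in S$.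
\end{proof}

By Lemmas~\ref{cone} and~\ref{decone}, Theorem~\ref{main} follows once we show $H^k(A(M),\omega)=0$ for all $k<q$, where $M$ is the matroid of the cone.

\section{Lines in the plane}\label{sec:lines}

Let $\mathcal A$ be an arrangement of lines in $\mathbb C^2$ and let $q=2$; this is the first case in which the idea is visible. The flats of rank two that contain $\infty$ are the points at infinity, one for each class of parallel lines: $X=\{\infty,1,\dots,m\}$, where $1,\dots,m$ are the lines of the class. Any three elements of $X$ form a circuit, so $X$ is dense iff $m\ge2$. The hypothesis is thus that $\lambda_\infty$ is a unit, and that $\lambda_X=\lambda_\infty+\lambda_1+\dots+\lambda_m$ is a unit for each parallel class with at least two lines. We show $H^0(A,\omega)=H^1(A,\omega)=0$.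

\emph{Degree $0$.} For $a\in R$, the coefficient of $e_\infty$ in $\omega a$ is $\lambda_\infty a$. So $\omega a=0$ implies $a=0$.

\emph{Degree $1$.} Let $X=\{\infty,1,\dots,m\}$ be a parallel class together with $\infty$. Since $A_X$ has degree two, its relations are $\partial(e_ie_je_k)=0$ for distinct $i,j,k\in X$ (proof of Lemma~\ref{grading}(b)). Those with $\infty$ say that
\[
e_ie_j=e_\infty e_j-e_\infty e_i\qquad(1\le i,j\le m),
\]
and substituting this shows that the others follow. So $A_X$ is free on $e_\infty e_1,\dots,e_\infty e_m$, and
\begin{equation}\label{lines}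
\omega_Xe_i=\lambda_\infty e_\infty e_i+\sum_{j=1}^m\lambda_je_je_i=\lambda_X\,e_\infty e_i-\sum_{j=1}^m\lambda_j\,e_\infty e_j .
\end{equation}
Let $a=\sum_Ha_He_H$ with $\omega a=0$. Subtracting the coboundary $\omega\cdot\lambda_\infty^{-1}a_\infty$, we may assume $a_\infty=0$. The component of $\omega a$ in $A_X$ comes only from products $e_He_{H'}$ with $H,H'\in X$, so it is $\omega_X\sum_{i\le m}a_ie_i$. With $s=\sum_{i\le m}a_i$, \eqref{lines} gives $\lambda_Xa_i=\lambda_is$ for $i=1,\dots,m$. Summing over $i$ we get $\lambda_Xs=(\lambda_X-\lambda_\infty)s$, so $\lambda_\infty s=0$ and $s=0$. If $m=1$, then $a_1=s=0$. If $m\ge2$, then $\lambda_Xa_i=0$ with $\lambda_X$ a unit, so all $a_i=0$. Every line lies in exactly one parallel class; hence $a=0$.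

The intersection points in $\mathbb C^2$ played no role. What we used is that the trace at infinity divides the flats of small rank into groups: the flats $\emptyset$ and $\{\infty\}$, with trace $\{\infty\}$, and for each point $X$ at infinity the flats $\{1\},\dots,\{m\}$ of the lines through $X$, together with $X$ itself. Within each group $\omega$ acts by a square matrix, namely $(\lambda_\infty)$ for the first group and, by \eqref{lines}, $\lambda_X\cdot\mathrm{id}$ minus the matrix whose $j$-th row is $(\lambda_j,\dots,\lambda_j)$ for the second, whose determinant is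
\begin{equation}\label{linesdet}
\lambda_X^{m-1}\bigl(\lambda_X-\textstyle\sum_j\lambda_j\bigr)=\lambda_\infty\,\lambda_X^{m-1}.
\end{equation}
For $m=1$ the weight $\lambda_X$ of the double point does not occur; this is the effect of density.

In higher rank the groups and the vanishing argument are the same, but we do not write down the matrices. Instead we deduce their invertibility from the acyclicity of a larger complex, $(A(M_X),\omega_X)$, for which there is a homotopy.

\section{Local acyclicity}\label{sec:local}

From now on $M$ is a simple matroid on $E$ with a distinguished element $\infty$, the weights $\lambda_H\in R$ are arbitrary unless a condition is stated, and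
\[
Q=\{X\in L:\infty\in X\}.
\]

If $X\in Q$ and $\lambda_X$ is a unit, then $\lambda_X^{-1}\partial$ is a contracting homotopy of $(A(M_X),\omega_X)$. The hypothesis controls $\lambda_X$ only for dense $X$. The remedy is to use, in place of $\partial$, the derivation that sees only the connected component of $\infty$ in $M_X$.

\begin{lemma}\label{local}
Let $X\in Q$, and assume that $\lambda_Z\in R^\times$ for every dense $Z\in Q$ with $Z\le X$. Then $(A(M_X),\omega_X)$ is acyclic.
\end{lemma}

\begin{proof}
Among the subsets $Z\subset X$ with $\infty\in Z$ such that every circuit of $M_X$ lies in $Z$ or in $X\setminus Z$, choose a minimal one (the set $X$ itself is a candidate).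

\emph{$Z$ is a flat.} If $H\in\operatorname{cl}(Z)\setminus Z$, then there is a circuit $C$ with $H\in C\subset Z\cup\{H\}$. As $\operatorname{cl}Z\subset X$, it is a circuit of $M_X$. It has more than one element, so it meets both $Z$ and $X\setminus Z$, a contradiction.

\emph{$Z$ is dense.} Suppose $Z=Z_1\sqcup Z_2$ with $\infty\in Z_1$, $Z_2\ne\emptyset$, and every circuit of $M_Z$ in $Z_1$ or in $Z_2$. Then every circuit of $M_X$ lies in $Z_1$ or in $Z_2\cup(X\setminus Z)=X\setminus Z_1$, which contradicts minimality.

So $\lambda_Z\in R^\times$. Let $\delta$ be the graded derivation of $\Lambda(M_X)$ with $\delta e_H=1$ for $H\in Z$ and $\delta e_H=0$ for $H\in X\setminus Z$. Let $C$ be a circuit of $M_X$. If $C\subset Z$, then $\delta\,\partial e_C=\partial\,\partial e_C=0$. If $C\subset X\setminus Z$, then $\delta\,\partial e_C=0$ because $\partial e_C$ involves only generators killed by $\delta$. Hence $\delta(e_T\,\partial e_C)=(\delta e_T)\,\partial e_C$, and $\delta$ descends to $A(M_X)$. Finally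
\[
\delta(\omega_Xa)+\omega_X\,\delta(a)=\delta(\omega_X)\,a=\lambda_Za ,
\]
so $\lambda_Z^{-1}\delta$ is a contracting homotopy.
\end{proof}

\section{Sorting by the trace at infinity}\label{sec:trace}

For $Y\in L$ define its \emph{trace at infinity} $c(Y)=Y\vee\infty\in Q$; for arrangements this is the edge $Y\cap H_\infty$. The map $c$ is monotone, and
\begin{equation}\label{trace}
Y\le X\iff c(Y)\le X\quad(X\in Q),\qquad \operatorname{rk}c(Y)\le\operatorname{rk}Y+1 .
\end{equation}
Put $B_X=\bigoplus_{c(Y)=X}A_Y$ for $X\in Q$, so that $A=\bigoplus_{X\in Q}B_X$ as a module. By Lemma~\ref{grading}(b), $\omega A_Y\subset\sum_HA_{Y\vee H}$, and $c(Y\vee H)\ge c(Y)$: in the order on flats, multiplication by $\omega$ can only enlarge the trace. So for every down-set $D\subset Q$ (if $X'\le X\in D$ with $X'\in Q$, then $X'\in D$),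
\[
S_D=\bigoplus_{c(Y)\notin D}A_Y
\]
is a subcomplex of $(A,\omega)$. Let $A^D=A/S_D$, which is $\bigoplus_{X\in D}B_X$ as a module.

\medskip
\noindent\emph{Splitting off a piece.} If $X$ is maximal in $D$, then $D\setminus\{X\}$ is a down-set and there is an exact sequence of complexes
\begin{equation}\label{piece}
0\to B_X\to A^D\to A^{D\setminus\{X\}}\to0 ,
\end{equation}
where the differential of $B_X$ is multiplication by $\omega$ followed by projection to $B_X$. It depends only on $X$, not on $D$. Therefore, if $B_{X}$ is acyclic for all $X\in D$, then $A^D$ is acyclic, by induction on $|D|$.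

\medskip
\noindent\emph{The pieces.} Let $r=\operatorname{rk}X$. A flat $Y$ with $c(Y)=X$ is either $X$ itself, or it does not contain $\infty$ and has rank $r-1$. In the second case let $a\in A_Y$. Then $\omega a=\sum_{H\notin Y}\lambda_He_Ha$ with $e_Ha\in A_{Y\vee H}$ of degree $r$. If $H\in X\setminus Y$, then $Y\vee H\le X$ has the same rank as $X$, so $Y\vee H=X$. If $H\notin X$, then $Y\vee H\not\le X$, and so $c(Y\vee H)\not\le X$. Thus $B_X$ is the two-term complex
\begin{equation}\label{phi}
\varphi_X:\ \bigoplus_{\infty\notin Y,\ Y\vee\infty=X}A_Y\ \longrightarrow\ A_X,\qquad a\mapsto\omega_Xa,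
\end{equation}
in degrees $r-1$ and $r$. It is acyclic iff $\varphi_X$ is bijective.

\medskip
\noindent\emph{The local complexes as quotients.} For $X\in Q$ let $Q_{\le X}$ and $Q_{<X}$ be the sets of $X'\in Q$ with $X'\le X$, respectively $X'<X$. Then
\begin{equation}\label{localquot}
A^{Q_{\le X}}=(A(M_X),\omega_X).
\end{equation}
Indeed, by \eqref{trace} and Lemma~\ref{grading}(c), both are $\bigoplus_{Y\le X}A_Y$ as modules. If $a\in A_Y$ with $Y\le X$ and $H\notin X$, then $e_Ha\in A_{Y\vee H}$ is zero in the quotient, since $Y\vee H\not\le X$.

\begin{lemma}\label{pieces}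
Let $X\in Q$, and suppose that $(A(M_{X'}),\omega_{X'})$ is acyclic for every $X'\in Q$ with $X'\le X$. Then $B_X$ is acyclic.
\end{lemma}

\begin{proof}
We use induction on $\operatorname{rk}X$. By induction, $B_{X'}$ is acyclic for every $X'\in Q_{<X}$, so $A^{Q_{<X}}$ is acyclic (it is $0$ if $X=\{\infty\}$). By \eqref{localquot}, the sequence \eqref{piece} for $D=Q_{\le X}$ is $0\to B_X\to A(M_X)\to A^{Q_{<X}}\to0$. Its middle and right terms are acyclic, hence so is $B_X$.
\end{proof}

\begin{theorem}\label{matroid}
Let $M$ be a simple matroid with a distinguished element $\infty$, let $\lambda_H\in R$ be weights, and let $q\ge0$. If $\lambda_X\in R^\times$ for every dense flat $X\ni\infty$ of rank at most $q$, then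
\[
H^k(A(M),\omega)=0\qquad\text{for all }k<q .
\]
If in addition $\sum_H\lambda_H=0$, then $H^k(A(dM),\omega)=0$ for all $k<q$.
\end{theorem}

\begin{proof}
Let $D=\{X\in Q:\operatorname{rk}X\le q\}$, a down-set. Every $X\in D$ satisfies the assumption of Lemma~\ref{local}, and so does every $X'\in Q$ below it. By Lemmas~\ref{local} and~\ref{pieces}, $B_X$ is acyclic for every $X\in D$; so $A^D$ is acyclic, and the exact sequence $0\to S_D\to A\to A^D\to0$ gives
\begin{equation}\label{HS}
H^k(A(M),\omega)\cong H^k(S_D)\qquad\text{for all }k .
\end{equation}
If $c(Y)\notin D$, then $\operatorname{rk}Y\ge\operatorname{rk}c(Y)-1\ge q$ by \eqref{trace}. So $S_D$ lives in degrees $\ge q$, and the first claim follows. The second follows from the first by Lemma~\ref{cone}(b), since $H^k(A(dM),\omega)$ is a direct summand of $H^k(A(M),\omega)$.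
\end{proof}

\begin{proof}[Proof of Theorem~\ref{main}]
Apply the second part of Theorem~\ref{matroid} to the matroid of $\bar{\mathcal A}$. The total weight is $0$ by the definition of $\lambda_\infty$, and $(A(dM),\omega)\cong(A_R^*(\mathcal A),\omega_\lambda\wedge)$ by Lemma~\ref{decone}.
\end{proof}

\begin{remark}
In Theorem~\ref{matroid} the condition $\sum_H\lambda_H=0$ is used only to pass from $A(M)$ to $A(dM)$. The hypothesis on the $\lambda_X$ is sufficient but not necessary for the global vanishing: take $q=1$ and two points in $\mathbb C$ with weights $1,-1$ over a field. Then $\lambda_\infty=0$, but $H^0=0$ because $\omega_\lambda\ne0$. What the hypothesis is equivalent to is local; see Corollary~\ref{equiv}.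
\end{remark}

\section{The determinant of a piece}\label{sec:det}

The proof showed that $\varphi_X$ is bijective without computing it. We now compute its determinant, generalizing \eqref{linesdet}. To speak of a determinant we first identify source and target of $\varphi_X$; the multiplication by $e_\infty$ does this.

\begin{lemma}\label{eps}
Over any $R$ and for every $X\in Q$, multiplication by $e_\infty$ is an isomorphism
\[
\varepsilon_X:\bigoplus_{\infty\notin Y,\ Y\vee\infty=X}A_Y\ \longrightarrow\ A_X .
\]
\end{lemma}

\begin{proof}
First, $e_\infty A=\bigoplus_{W\ni\infty}A_W$. The inclusion $\subset$ is clear from the grading. For $\supset$, let $\infty\in\operatorname{cl}S$. If $\infty\in S$, then $e_S\in e_\infty A$. If not, then $S\cup\{\infty\}$ is dependent, so $e_\infty e_S=0$ in $A$ and $e_S=e_\infty\,\partial e_S$ by \eqref{split}. Second, the kernel of multiplication by $e_\infty$ on $A$ is $e_\infty A$: it contains $e_\infty A$, and $e_\infty a=0$ gives $a=e_\infty\,\partial a$ by \eqref{split}. So multiplication by $e_\infty$ maps the complement $\bigoplus_{\infty\notin Y}A_Y$ of $e_\infty A$ isomorphically onto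 $e_\infty A=\bigoplus_{W\ni\infty}A_W$. It maps $A_Y$ into $A_{Y\vee\infty}$, so it is the direct sum of the $\varepsilon_X$.
\end{proof}

Put $\psi_X=\varphi_X\varepsilon_X^{-1}\in\operatorname{End}_R(A_X)$. For lines in the plane this is the matrix in \eqref{lines}.

We recall the facts needed. The Möbius function of $L$ is given by $\mu(X,X)=1$ and $\sum_{Z\le Y\le X}\mu(Z,Y)=0$ for $Z<X$; by a theorem of Rota, $\mu(Z,X)\ne0$ has sign $(-1)^{\operatorname{rk}X-\operatorname{rk}Z}$ for $Z\le X$. By the theorem of Orlik and Solomon (\cite[Ch.~3]{OT}; for matroids \cite{Bjorner}), $A_{\mathbb Z}(M)$ is free and $A_Y$ has rank $|\mu(\emptyset,Y)|$. By its presentation $A_R(M)=A_{\mathbb Z}(M)\otimes R$, compatibly with the grading by flats; so the same holds over every $R$, and $\det\psi_X$ is defined. With the characteristic polynomial $\chi_{M}(t)=\sum_{Y\in L}\mu(\emptyset,Y)\,t^{\operatorname{rk}M-\operatorname{rk}Y}$, Crapo's invariant is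
\[
\beta(M)=(-1)^{\operatorname{rk}M-1}\chi_M'(1).
\]
It is $\ge0$, and for a nonempty loopless matroid it is $>0$ iff the matroid is connected \cite{Crapo}. Write $\beta(X)=\beta(M_X)$. For example, if $X$ is a flat of rank two with $m+1$ elements, then $\chi_{M_X}=t^2-(m+1)t+m$ and $\beta(X)=m-1$; and $\beta(\{\infty\})=1$.

\begin{theorem}\label{det}
For every flat $X\ni\infty$, over every $R$ and for all weights,
\[
\det\psi_X=\prod_{\substack{Z\ \mathrm{dense}\\ \infty\in Z\le X}}\lambda_Z^{\,\beta(Z)\,|\mu(Z,X)|} .
\]
\end{theorem}

For $X=\{\infty,1,\dots,m\}$ of rank two this is \eqref{linesdet}. The plan of the proof is to take the weights as indeterminates and to compute, for each irreducible element of the polynomial ring, its contribution to the ``determinant'' of the whole complex $A(M_X)$ in two ways: through the pieces $B_{X'}$, and through the decomposition of Lemma~\ref{cone}. The second way is where $\beta$ comes from. Comparing the two for all $X$ isolates $\det\psi_X$ by Möbius inversion.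

\begin{lemma}\label{euler}
Let $X\in Q$ and let $R$ be a field or a discrete valuation ring. Let $\bar A=\ker\partial\subset A(M_X)$. Then each $\bar A^p$ is free of finite rank, and
\[
\sum_p(-1)^p\operatorname{rk}\bar A^p=(-1)^{\operatorname{rk}X-1}\beta(X).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{cone}(a), $A(M_X)^p=\bar A^p\oplus e_\infty\bar A^{p-1}\cong\bar A^p\oplus\bar A^{p-1}$. So $\bar A^p$ is a direct summand of a free module of finite rank over a principal ideal domain, hence free, and $h(t)=\sum_p\operatorname{rk}\bar A^p\,t^p$ satisfies $(1+t)\,h(t)=\sum_{Y\le X}|\mu(\emptyset,Y)|\,t^{\operatorname{rk}Y}$. With $r=\operatorname{rk}X$ and the sign of $\mu$,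
\[
\chi_{M_X}(t)=t^r\sum_{Y\le X}|\mu(\emptyset,Y)|\,(-1/t)^{\operatorname{rk}Y}=t^{r}(1-t^{-1})\,h(-1/t)=(t-1)\,t^{r-1}\,h(-1/t).
\]
Therefore $\chi_{M_X}'(1)=h(-1)$, which is the claim.
\end{proof}

\noindent\emph{Lengths.} Let $O$ be a discrete valuation ring with valuation $v$ and fraction field $F$, and let $C$ be a bounded complex of free $O$-modules of finite rank with $C\otimes F$ acyclic. The modules $H^k(C)$ are finitely generated and vanish after tensoring with $F$, so they have finite length; put $\ell(C)=\sum_k(-1)^k\operatorname{length}H^k(C)$. The long exact cohomology sequence shows that $\ell$ is additive on short exact sequences of such complexes. If $C$ is a two-term complex $f:O^m\to O^m$ in degrees $r-1,r$ with $\det f\ne0$, then $H^{r-1}=0$ and $H^r=\operatorname{coker}f$ has length $v(\det f)$ by Smith normal form; so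
\begin{equation}\label{twoterm}
\ell(C)=(-1)^r\,v(\det f).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{det}]
All data are obtained by base change from $P=\mathbb Z[\lambda_H:H\in E]$ with indeterminates $\lambda_H$, so we may work over $P$. Let $F=\operatorname{Frac}P$. Every $\lambda_Z$ with $Z\in Q$ is nonzero in $F$. So by Lemmas~\ref{local} and~\ref{pieces}, $A(M_X)$ and $B_X$ are acyclic over $F$ for all $X\in Q$, and in particular $\det\psi_X\ne0$.

Let $\pi\in P$ be irreducible. Since $P$ is a Noetherian unique factorization domain, the local ring $O=P_{(\pi)}$ is a discrete valuation ring with fraction field $F$; let $v$ be its valuation. We take all complexes over $O$; all modules below are free of finite rank, and all complexes are acyclic over $F$.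

\emph{First computation.} Split off the pieces of $A(M_X)=A^{Q_{\le X}}$ one at a time by \eqref{piece}. The isomorphism $\varepsilon_{X'}$ is defined over $\mathbb Z$, so its determinant in $\mathbb Z$-bases is $\pm1$, and \eqref{twoterm} gives $\ell(B_{X'})=(-1)^{\operatorname{rk}X'}v(\det\psi_{X'})$. Thus
\begin{equation}\label{count1}
\ell(A(M_X))=\sum_{X'\in Q,\ X'\le X}(-1)^{\operatorname{rk}X'}\,v(\det\psi_{X'}).
\end{equation}

\emph{Second computation.} With $\bar A=\ker\partial\subset A(M_X)$ we have $A(M_X)=\bar A\oplus e_\infty\bar A$. Write $\omega_X=\lambda_Xe_\infty+\bar\omega$. Then $\partial\bar\omega=\lambda_X-\lambda_X=0$, so $\bar\omega\in\bar A^1$, and for $a,b\in\bar A$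
\[
\omega_Xa=\bar\omega a+\lambda_Xe_\infty a,\qquad \omega_Xe_\infty b=-e_\infty\bar\omega b .
\]
So the modules $\bar A^{\ge p}\oplus e_\infty\bar A^{\ge p}$ form a decreasing filtration by subcomplexes. In the $p$-th graded piece $\bar\omega$ acts as zero; the piece is $\bar A^p\to e_\infty\bar A^p$, $a\mapsto\lambda_Xe_\infty a$, in degrees $p,p+1$. By \eqref{twoterm} it contributes $(-1)^{p+1}\operatorname{rk}\bar A^p\,v(\lambda_X)$, and Lemma~\ref{euler} gives
\begin{equation}\label{count2}
\ell(A(M_X))=(-1)^{\operatorname{rk}X}\beta(X)\,v(\lambda_X).
\end{equation}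

\emph{Conclusion.} Compare \eqref{count1} and \eqref{count2} for all $X\in Q$. Since $Q$ is an upper interval of $L$, its Möbius function is the restriction of $\mu$, and Möbius inversion gives
\[
v(\det\psi_X)=\sum_{Z\in Q,\ Z\le X}(-1)^{\operatorname{rk}X-\operatorname{rk}Z}\mu(Z,X)\,\beta(Z)\,v(\lambda_Z)=\sum_{Z\in Q,\ Z\le X}|\mu(Z,X)|\,\beta(Z)\,v(\lambda_Z).
\]
The terms with $Z$ not dense vanish because then $\beta(Z)=0$. This holds for the valuations of all irreducible $\pi\in P$, so the two sides of the theorem agree up to a unit of $P$, that is, up to sign. Now specialize $\lambda_\infty=1$ and $\lambda_H=0$ for $H\neq\infty$. Then $\omega_X=e_\infty$, so $\varphi_X=\varepsilon_X$ and $\psi_X=\mathrm{id}$, while every $\lambda_Z$ on the right is $1$. So the sign is $+$.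
\end{proof}

\begin{corollary}\label{equiv}
For any $R$, any weights and any $q$, the following are equivalent.
\begin{itemize}
\item[(a)] $\lambda_X\in R^\times$ for every dense $X\ni\infty$ of rank at most $q$.
\item[(b)] $\psi_X$ is invertible for every flat $X\ni\infty$ of rank at most $q$.
\item[(c)] $(A(M_X),\omega_X)$ is acyclic for every flat $X\ni\infty$ of rank at most $q$.
\end{itemize}
\end{corollary}

\begin{proof}
(a)$\Rightarrow$(c) is Lemma~\ref{local}, and (c)$\Rightarrow$(b) is Lemma~\ref{pieces}. For (b)$\Rightarrow$(a), let $X\ni\infty$ be dense of rank at most $q$. In Theorem~\ref{det} the exponent of $\lambda_X$ is $\beta(X)\,|\mu(X,X)|=\beta(X)>0$, so $\lambda_X$ divides the unit $\det\psi_X$.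
\end{proof}

\section{The first group not forced to vanish}\label{sec:first}

Under the hypothesis for $q$, the group $H^q$ is the first one about which Theorem~\ref{matroid} says nothing. It is controlled by the dense flats $X$ of rank $q+1$ at infinity with $\lambda_X=0$.

\begin{theorem}\label{first}
Let $R=K$ be a field, let $\sum_H\lambda_H=0$, let $q\ge0$, and assume that $\lambda_X\ne0$ for every dense $X\ni\infty$ of rank at most $q$. Then
\[
\dim_KH^q(A_K(dM),\omega)\ \le\sum_{\substack{X\ni\infty\ \mathrm{dense}\\ \operatorname{rk}X=q+1,\ \lambda_X=0}}\beta(X),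
\]
with equality if $\operatorname{rk}M=q+1$.
\end{theorem}

\begin{proof}
\emph{Reduction to the pieces.} Let $D$ be as in the proof of Theorem~\ref{matroid} (empty if $q=0$). Since $S_D$ lives in degrees $\ge q$, \eqref{HS} gives $H^q(A(M),\omega)\cong\ker(S_D^q\to S_D^{q+1})$. By Lemma~\ref{cone}(b) and the vanishing of $H^{q-1}(A(dM),\omega)$, this is also $H^q(A(dM),\omega)$.

A flat $Y$ of rank $q$ with $c(Y)\notin D$ has $\operatorname{rk}c(Y)=q+1$ and $\infty\notin Y$. So $S_D^q$ is the direct sum of the degree-$q$ parts $B_X^q$ over all $X\in Q$ of rank $q+1$. Consider the component of the differential from $B_X^q$ to $\bigoplus_{W\ni\infty,\ \operatorname{rk}W=q+1}A_W\subset S_D^{q+1}$. If $c(Y)=X$ and $W=Y\vee H$ contains $\infty$, then $W\ge c(Y)=X$, and $W=X$ by equality of ranks. So this component is $\varphi_X:B_X^q\to A_X$, and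
\[
H^q(A(dM),\omega)\ \hookrightarrow\bigoplus_{X\in Q,\ \operatorname{rk}X=q+1}\ker\varphi_X .
\]
If $\operatorname{rk}M=q+1$, then the only such $X$ is $E$, and $S_D^{q+1}=A_E$; so the inclusion is an equality.

\emph{The kernel of $\varphi_X$ for $\operatorname{rk}X=q+1$.} If $X$ is not dense or $\lambda_X\ne0$, then $\lambda_Z\ne0$ for all dense $Z\in Q$ with $Z\le X$. By Lemmas~\ref{local} and~\ref{pieces}, $\varphi_X$ is bijective and its kernel is $0$.

Let $X$ be dense with $\lambda_X=0$. Every $X'\in Q_{<X}$ has rank at most $q$, so $B_{X'}$ is acyclic; hence $A^{Q_{<X}}$ is acyclic, and $\ker\varphi_X=H^q(B_X)\cong H^q(A(M_X),\omega_X)$ by \eqref{piece} and \eqref{localquot}. The total weight of $M_X$ is $\lambda_X=0$. So Lemma~\ref{cone}(b) and Theorem~\ref{matroid} apply to $M_X$; the latter shows that $(A(dM_X),\omega_X)$ has no cohomology below degree $q$, and the former then gives $\ker\varphi_X\cong H^q(A(dM_X),\omega_X)$. By Lemma~\ref{cone}(a), $A(dM_X)\cong\bar A=\ker\partial\subset A(M_X)$ as a graded module. It lives in degrees $0,\dots,q$, because $A(M_X)=\bar A\oplus e_\infty\bar A$ lives in degrees $0,\dots,q+1$.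 So the only cohomology is in degree $q$, and by Lemma~\ref{euler}
\[
(-1)^q\dim\ker\varphi_X=\sum_p(-1)^p\dim\bar A^p=(-1)^q\beta(X).\qedhere
\]
\end{proof}

\begin{corollary}\label{converse}
Let $q\ge1$, and suppose that condition (a) of Corollary~\ref{equiv} fails for $q$. Then there are a dense $X\ni\infty$ of rank $p\le q$ and a maximal ideal $\mathfrak m\subset R$ such that $\lambda_X=0$ in $R/\mathfrak m$ and
\[
\dim H^{p-1}(A_{R/\mathfrak m}(dM_X),\omega_X)=\beta(X)>0,
\]
in degree $p-1\le q-1$.
\end{corollary}

\begin{proof}
Choose a dense $X\ni\infty$ with $\lambda_X\notin R^\times$ of minimal rank $p$, and a maximal ideal $\mathfrak m$ containing $\lambda_X$. Every dense $Z\ni\infty$ of rank at most $p-1$ has $\lambda_Z\in R^\times$, so $\lambda_Z\neq0$ in $R/\mathfrak m$. Now apply Theorem~\ref{first} to $M_X$ over $R/\mathfrak m$ with $p-1$ in place of $q$. The total weight is $\lambda_X=0$, the rank is $p$, and $X$ is the only flat in the sum.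
\end{proof}

So if the hypothesis fails, the vanishing fails for some localization at infinity after passing to a residue field. Finally, the range of degrees cannot be improved.

\begin{proposition}\label{sharp}
For all $1\le q\le l$ and every field $K$ there is an essential arrangement $\bar{\mathcal A}$ in $\mathbb C^{l+1}$, with a hyperplane $H_\infty$ and weights in $K$ that satisfy the hypothesis of Conjecture~\ref{conj} for $q$, such that $H^q(A_K^*(\mathcal A),\omega_\lambda\wedge)\ne0$.
\end{proposition}

\begin{proof}
Let $\bar{\mathcal A}=U\times\mathcal C$, where $U\ni H_\infty$ consists of $q+2$ generic central hyperplanes in $\mathbb C^{q+1}$ (any $q+1$ of them are independent) and $\mathcal C$ consists of the coordinate hyperplanes of $\mathbb C^{l-q}$; choose coordinates with $H_\infty=\{x_{l+1}=0\}$. The defining forms span, so $\bar{\mathcal A}$ is essential. Let $\lambda_\infty=1$, let $\lambda_H=-1$ for one other $H\in U$, and let all other weights be $0$; their sum is $0$.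

The matroid of $\bar{\mathcal A}$ has exactly one circuit, namely $U$, and $U$ is a flat of rank $q+1$. In a connected matroid with more than one element every element lies in a circuit (otherwise it could be split off), so the only dense flats containing $\infty$ are $\{\infty\}$, with weight $1$, and $U$, with weight $0$ and rank $q+1$. So the hypothesis of Conjecture~\ref{conj} holds for $q$.

Let $A=A_K(M)$ for the matroid $M$ of $\bar{\mathcal A}$, and write $A(U)$ and $A(dU)$ for $A_K(M_U)$ and $A_K(dM_U)$. Since all weights outside $U$ vanish, $\omega=\omega_U$. For $H\in U$ we have $Y\vee H\le U$ iff $Y\le U$. So both the inclusion of $A(U)=\bigoplus_{Y\le U}A_Y$ in $A$ and the projection of $A$ onto it are maps of complexes, and $H^q(A(U),\omega)$ is a direct summand of $H^q(A,\omega)$. Both $M$ and $M_U$ have total weight $0$ and satisfy the hypothesis of Theorem~\ref{matroid} for $q$, so the cohomology of their deconed algebras vanishes in degree $q-1$. Hence Lemmas~\ref{cone}(b) and~\ref{decone} identify the two groups with $H^q(A(dU),\omega)$ and $H^q(A_K^*(\mathcal A),\omega_\lambda\wedge)$. By the case of equality in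 Theorem~\ref{first}, applied to $M_U$, the former has dimension $\beta(U)>0$.
\end{proof}

For $q=l=1$ this is the case of two points in $\mathbb C$ with weights $-1$ and $0$, where $H^1=K^2/K(-1,0)\ne0$, in accordance with the introduction.

\begin{thebibliography}{9}

\bibitem{source} ``Generalization Of The Degeneration Homomorphisms In Higher Dimensions'', \texttt{http://www.pauline-bailet.com/files/pauline/generalization-of-the-degeneration-homomorphisms-in-higher-dimensions.pdf}

\bibitem{Bjorner} Björner, \emph{The homology and shellability of matroids and geometric lattices}.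

\bibitem{Crapo} Crapo, \emph{A higher invariant for matroids}, 1967.

\bibitem{OT} Orlik and Terao, \emph{Arrangements of Hyperplanes}.

\end{thebibliography}

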